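\title{Infinite-dimensional entanglement gives an exact advantage in prepare-and-measure scenarios}

\begin{abstract}
In an entanglement-assisted prepare-and-measure scenario, Alice and Bob share a quantum state and Alice sends Bob one classical or quantum message of dimension $d$. We show that for every $d\ge 2$ and for both kinds of message there are scenarios containing a behavior that is realized exactly by a shared state on separable Hilbert spaces and by no finite-dimensional shared state. The proof has two parts. Inputs that exhaust the capacity of the message embed Bell correlations into prepare-and-measure behaviors so that realizability in finite and in separable dimension is preserved, and a count of Schmidt ranks shows that an explicit Bell correlation has no finite-dimensional realization. The advantage is never bounded away from the finite-dimensional set, and it is absent for $d=1$ and when Alice has few inputs.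
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Write $[n]=\{0,1,\dots,n-1\}$. A \emph{prepare-and-measure scenario} is given by positive integers $(n_X,n_Y,n_B,d)$. Alice receives an input $x\in[n_X]$ and sends Bob a single message of dimension $d$; Bob receives an input $y\in[n_Y]$ and produces an outcome $b\in[n_B]$. No other communication is allowed. What an observer records is the \emph{behavior}, the table of conditional probabilities $p(b|x,y)$.

Alice and Bob may also share a state $\rho_{AB}$, that is, a positive trace-class operator of trace one on $\mathcal H_A\otimes\mathcal H_B$. Every state is allowed, separable or entangled. Recall that a POVM is a finite family of positive operators that sum to the identity, and that a channel is a completely positive trace-preserving map. There are two kinds of strategy.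
\begin{itemize}
\item \emph{Classical communication.} Alice measures a POVM $\{A_{m|x}\}_{m\in[d]}$ on $\mathcal H_A$ and sends the outcome $m$. Bob measures a POVM $\{B_{b|y,m}\}_{b\in[n_B]}$ on $\mathcal H_B$. Then
\[
p(b|x,y)=\sum_{m=0}^{d-1}\operatorname{tr}\big[(A_{m|x}\otimes B_{b|y,m})\rho_{AB}\big].
\]
\item \emph{Quantum communication.} Alice applies a channel $\Lambda_x$ from $\mathcal H_A$ to $\mathbb C^d$ and sends the output system. Bob measures a POVM $\{M_{b|y}\}_{b\in[n_B]}$ on $\mathbb C^d\otimes\mathcal H_B$. Then
\[
p(b|x,y)=\operatorname{tr}\big[M_{b|y}\,(\Lambda_x\otimes\mathrm{id})(\rho_{AB})\big].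
\]
\end{itemize}
For a fixed scenario, $C_d^E$ and $Q_d^E$ denote the sets of behaviors realized with classical and with quantum communication when $\mathcal H_A,\mathcal H_B$ range over all finite-dimensional spaces, with no bound on the dimension. The sets $C_d^\infty\supseteq C_d^E$ and $Q_d^\infty\supseteq Q_d^E$ are defined in the same way with arbitrary separable Hilbert spaces. No closure is taken: each set consists of the behaviors that some strategy realizes exactly. We answer the following question from \cite{source}: \emph{is there a scenario in which $C_d^E\subsetneq C_d^\infty$ or $Q_d^E\subsetneq Q_d^\infty$?}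

Everything visible in the scenario is finite, and this suggests the answer no. If the message is classical and the shared resource is a classical random variable $\lambda$ with any distribution, then for each value of $\lambda$ the behavior lies in the convex hull of the finitely many deterministic behaviors; so does the average over $\lambda$, and hence a random variable with finitely many values does as well as any other. Moreover, an infinite-dimensional state can be truncated at the cost of a small error. On the other hand, for each bound $D$ on the dimensions the realizable behaviors form a compact set, being the continuous image of compact sets of states, POVMs and channels, and $C_d^E$, $Q_d^E$ are increasing unions of such sets. A union of this kind need not be closed. The question is whether one of the missing limit points is realized by an infinite-dimensional state.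

We treat both kinds of communication together. Throughout,
\[
(N,\kappa)=(d,1)\ \text{ for classical communication},\qquad (N,\kappa)=(d^2,d)\ \text{ for quantum communication},
\]
so that $N=\kappa d$, and $\mathcal S^E,\mathcal S^\infty$ stand for $C_d^E,C_d^\infty$ or for $Q_d^E,Q_d^\infty$. The number $N$ is the number of inputs that Alice can transmit without error (Section~\ref{sec:form}).

\begin{theorem}\label{thm:main}
Let $d\ge2$, $n_X\ge N+4$, $n_Y\ge4$ and $n_B\ge N+2$. Then $\mathcal S^E\subsetneq\mathcal S^\infty$. That is,
\begin{itemize}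
\item $C_d^E\subsetneq C_d^\infty$ if $n_X\ge d+4$, $n_Y\ge4$, $n_B\ge d+2$;
\item $Q_d^E\subsetneq Q_d^\infty$ if $n_X\ge d^2+4$, $n_Y\ge4$, $n_B\ge d^2+2$.
\end{itemize}
\end{theorem}

For instance, $C_2^E\subsetneq C_2^\infty$ in the scenario $(6,4,4,2)$ and $Q_2^E\subsetneq Q_2^\infty$ in the scenario $(8,4,6,2)$. The second theorem says where no advantage exists and how small every advantage is.

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] If $d=1$, or $n_X\le N$, or $n_B=1$, then $\mathcal S^E=\mathcal S^\infty$. Hence, for given $d$, an advantage exists in some scenario if and only if $d\ge2$.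
\item[(b)] In every scenario $\mathcal S^\infty\subseteq\overline{\mathcal S^E}$, so an advantage is never bounded away from $\mathcal S^E$. In all scenarios of Theorem~\ref{thm:main}, the set $\mathcal S^E$ is not closed.
\end{itemize}
\end{theorem}

By part (b), no linear inequality with a gap separates the two sets, so the proof of Theorem~\ref{thm:main} has to use exact equalities. We obtain them in a Bell scenario, where there is no communication and both parties produce an outcome, and then transfer them. Section~\ref{sec:embed} attaches to a Bell correlation $P$ a behavior $p_P$ that lies in $\mathcal S^E$ (or $\mathcal S^\infty$) exactly when $P$ has a finite-dimensional (or separable) quantum realization. Section~\ref{sec:bell} constructs a correlation that has a realization on $\ell^2\otimes\ell^2$ and none in finite dimension, and Section~\ref{sec:final} combines the two. Sections~\ref{sec:form} and~\ref{sec:compl} contain the tools and the proof of Theorem~\ref{thm:compl}.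

\section{Strategies as families of states, and the capacity of the message}\label{sec:form}

For a vector $v$ we write $vv^\dagger=|v\rangle\langle v|$. We use one fact about positive operators repeatedly: if $A\ge0$ is bounded and $\omega\ge0$ is trace class, then $\operatorname{tr}[A\omega]=\|A^{1/2}\omega^{1/2}\|_2^2$ (Hilbert--Schmidt norm), so
\begin{equation}\label{eq:zero}
\operatorname{tr}[A\omega]=0\quad\text{implies}\quad A^{1/2}\omega^{1/2}=0\ \text{ and }\ A\omega=0 .
\end{equation}
A channel from $\mathcal H_A$ to $\mathbb C^d$ has a Kraus form $\Lambda(\omega)=\sum_iL_i\omega L_i^\dagger$ with $\sum_iL_i^\dagger L_i=1$, and $(\Lambda\otimes\mathrm{id})(\rho)=\sum_i(L_i\otimes1)\rho(L_i\otimes1)^\dagger$. In particular $\Lambda\otimes\mathrm{id}$ leaves the reduced state on $\mathcal H_B$ unchanged.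

\subsection*{A common form}
From now on $z$ denotes a general input of Alice and $\beta$ a general outcome of Bob. Let $\mathcal Q=\mathbb C^d$ be the message system and $\rho_B=\operatorname{tr}_A\rho_{AB}$. Given a strategy, let $\tau_z$ be the state on $\mathcal Q\otimes\mathcal H_B$ that Bob holds before he measures, and let $M_{\beta|y}$ be his POVM on that space. For quantum communication $\tau_z=(\Lambda_z\otimes\mathrm{id})(\rho_{AB})$. For classical communication
\[
\tau_z=\sum_m|m\rangle\langle m|\otimes\sigma_z^m,\qquad \sigma_z^m=\operatorname{tr}_A[(A_{m|z}\otimes1)\rho_{AB}],\qquad M_{\beta|y}=\sum_m|m\rangle\langle m|\otimes B_{\beta|y,m},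
\]
where $\sigma_z^m=\operatorname{tr}_A[(A_{m|z}^{1/2}\otimes1)\rho_{AB}(A_{m|z}^{1/2}\otimes1)]\ge0$ and $\sum_m\sigma_z^m=\rho_B$. In both cases
\begin{equation}\label{eq:common}
p(\beta|z,y)=\operatorname{tr}[M_{\beta|y}\tau_z],\qquad \operatorname{tr}_{\mathcal Q}\tau_z=\rho_B\ \text{ for all } z,
\end{equation}
and $\rho_{AB}\mapsto\tau_z$ is a positive trace-preserving linear map.

\subsection*{Weyl--Heisenberg unitaries and dense coding}
For $j,l\in[d]$ let $U_{j,l}|k\rangle=e^{2\pi ilk/d}|k+j \bmod d\rangle$. Number these $d^2$ unitaries as $U_0=1,U_1,\dots,U_{d^2-1}$. They satisfy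
\begin{equation}\label{eq:weyl}
\operatorname{tr}[U_m^\dagger U_{m'}]=d\,\delta_{mm'},\qquad \sum_mU_mYU_m^\dagger=d\operatorname{tr}(Y)\,1 .
\end{equation}
Indeed $\operatorname{tr}[U_{j,l}^\dagger U_{j',l'}]=\delta_{jj'}\sum_ke^{2\pi i(l'-l)k/d}=d\,\delta_{jj'}\delta_{ll'}$, and for $Y=|k\rangle\langle k'|$ the sum over $l$ gives $d\,\delta_{kk'}$ while the sum over $j$ gives $\sum_j|k+j\rangle\langle k+j|=1$. Let $\Phi=d^{-1/2}\sum_k|kk\rangle\in\mathbb C^d\otimes\mathbb C^d$ and $\Phi_m=(U_m\otimes1)\Phi$. Since $\langle\Phi|Y\otimes1|\Phi\rangle=\operatorname{tr}(Y)/d$, the first identity says that $\Phi_0,\dots,\Phi_{d^2-1}$ is an orthonormal basis. This is dense coding: if Alice applies $U_m$ to her half of $\Phi$ and sends it, Bob reads off $m$ by measuring in this basis. So $N$ inputs can be transmitted without error in both settings. The next lemma shows that $N$ is also the limit, whatever state is shared.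

\begin{lemma}\label{lem:dom}
For every strategy and every input $z$,
\[
\tau_z\le R:=\kappa\,1_{\mathcal Q}\otimes\rho_B,\qquad\text{and}\qquad\operatorname{tr}R=N .
\]
\end{lemma}

\begin{proof}
The trace is $\kappa d=N$. For classical communication $\sigma_z^m\le\sum_{m'}\sigma_z^{m'}=\rho_B$ for each $m$. For quantum communication write $\tau_z=\sum_{k,k'}|k\rangle\langle k'|\otimes\tau^{kk'}$. The second identity in \eqref{eq:weyl} and \eqref{eq:common} give
\[
\sum_m(U_m\otimes1)\tau_z(U_m\otimes1)^\dagger=d\,1\otimes\sum_k\tau^{kk}=d\,1\otimes\rho_B .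
\]
All terms on the left are positive, and the term $m=0$ is $\tau_z$.
\end{proof}

The operator $R$ does not depend on $z$. If a POVM $\{T_c\}_{c\in[n]}$ identifies $n$ inputs without error, then $n=\sum_c\operatorname{tr}[T_c\tau_c]\le\sum_c\operatorname{tr}[T_cR]=N$. The case of equality drives Section~\ref{sec:embed}.

\section{Cases without advantage, and approximation}\label{sec:compl}

\begin{proof}[Proof of Theorem~\ref{thm:compl}]
(a) Let $d=1$. Then $\tau_z=\rho_B$ by \eqref{eq:common}, so every behavior in $\mathcal S^\infty$ has the form $p(\beta|y)$. Each such behavior is realized with $\mathcal H_A=\mathcal H_B=\mathbb C$ and POVM elements equal to the numbers $p(\beta|y)$.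

Let $n_X\le N$ and let $p$ be any behavior; put $p(\cdot|m,y)=p(\cdot|0,y)$ for $n_X\le m<N$. With classical communication and trivial spaces, Alice sends $z$ and Bob uses $B_{\beta|y,m}=p(\beta|m,y)$. With quantum communication the parties share $\Phi$, Alice applies $U_z$, and Bob uses $M_{\beta|y}=\sum_mp(\beta|m,y)\Phi_m\Phi_m^\dagger$. So $\mathcal S^E$ contains all behaviors. If $n_B=1$ there is only one behavior.

(b) First, changing the shared state of a strategy from $\rho$ to $\rho'$ changes the behavior from $p$ to $p'$ with
\begin{equation}\label{eq:tv}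
\sum_\beta|p(\beta|z,y)-p'(\beta|z,y)|\le\|\rho-\rho'\|_1 .
\end{equation}
To see this, write $\rho-\rho'=\delta_+-\delta_-$ with $\delta_\pm\ge0$ and $\operatorname{tr}\delta_++\operatorname{tr}\delta_-=\|\rho-\rho'\|_1$. The images $\delta_\pm'$ under the map $\rho_{AB}\mapsto\tau_z$ are positive with the same traces, and the left side is at most $\sum_\beta\operatorname{tr}[M_{\beta|y}(\delta'_++\delta'_-)]=\operatorname{tr}\delta_++\operatorname{tr}\delta_-$.

Now take a strategy on separable spaces with state $\rho=\sum_i\lambda_iv_iv_i^\dagger$ (spectral decomposition). Choose finite-rank projections $\Pi^A_n\uparrow1$ on $\mathcal H_A$ and $\Pi^B_n\uparrow1$ on $\mathcal H_B$, and put $\Pi_n=\Pi_n^A\otimes\Pi_n^B$, which tends to $1$ strongly. Then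
\[
\|\rho-\Pi_n\rho\Pi_n\|_1\le\sum_i\lambda_i\|v_iv_i^\dagger-(\Pi_nv_i)(\Pi_nv_i)^\dagger\|_1\le2\sum_i\lambda_i\|v_i-\Pi_nv_i\|\to0
\]
by dominated convergence. Hence $t_n=\operatorname{tr}[\Pi_n\rho\Pi_n]\to1$, and $\rho_n=\Pi_n\rho\Pi_n/t_n\to\rho$ in trace norm. By \eqref{eq:tv} the behavior $p_n$ obtained from $\rho_n$ converges to $p$. Finally $p_n\in\mathcal S^E$. Compressing a POVM by a projection gives a POVM on its range, and restricting a channel to operators on $\Pi_n^A\mathcal H_A$ gives a channel. In the classical case compress $A_{m|z}$ by $\Pi_n^A$ and $B_{\beta|y,m}$ by $\Pi_n^B$; the probabilities in the state $\rho_n=\Pi_n\rho_n\Pi_n$ do not change. In the quantum case the Kraus form shows that $(\Lambda_z\otimes\mathrm{id})(\rho_n)$ is unchanged by multiplication with $1\otimes\Pi_n^B$ on either side, so we may restrict $\Lambda_z$ and compress $M_{\beta|y}$ by $1\otimes\Pi_n^B$. Thus $\mathcal S^\infty\subseteq\overline{\mathcal S^E}$.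

The two remaining assertions follow from Theorem~\ref{thm:main}, whose proof does not use the present theorem: it supplies an advantage for every $d\ge2$, and a point of $\mathcal S^\infty\setminus\mathcal S^E$ lies in $\overline{\mathcal S^E}\setminus\mathcal S^E$.
\end{proof}

\section{Embedding Bell correlations}\label{sec:embed}

A \emph{Bell correlation} is a table $P(a,b|x,y)$ of joint probabilities for outcomes $a$ of Alice and $b$ of Bob, given inputs $x$ and $y$. It is \emph{non-signaling} if the marginals $P_A(a|x)=\sum_bP(a,b|x,y)$ and $P_B(b|y)=\sum_aP(a,b|x,y)$ do not depend on $y$ and on $x$, respectively. It belongs to $C_q$ (resp.\ $C_{qs}$) if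
\[
P(a,b|x,y)=\operatorname{tr}[(A_{a|x}\otimes B_{b|y})\rho]
\]
for POVMs $A_{\cdot|x}$, $B_{\cdot|y}$ and a state $\rho$ on a tensor product of finite-dimensional (resp.\ separable) Hilbert spaces.

The obvious way to turn $P$ into a behavior is to let Alice send $a$ and to let Bob announce $(a,b)$. There are two obstacles to recovering a Bell strategy from an arbitrary realization of such a behavior. The message is not observed, so Alice may use it to send information about $x$. And Bob's measurement may depend on the message, whereas in a Bell strategy it cannot depend on $a$. Against the first obstacle we add $N$ inputs that Bob must identify without error; they use up the whole capacity of the message and fix what each part of $\mathcal Q\otimes\mathcal H_B$ means. Against the second we take $a$ binary and let Bob announce $b$ only when $a=0$. Then a single measurement of Bob is involved for each $y$, and $P(1,b|x,y)$ is recovered as $P_B(b|y)-P(0,b|x,y)$.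

\begin{definition}\label{def:pP}
Let $N\ge2$ and let $P$ be a non-signaling Bell correlation with $a\in\{0,1\}$, $x\in[r]$, $y\in[n_Y]$, $b\in[k]$. The behavior $p_P$ has $n_X=N+r$ inputs for Alice, namely the \emph{anchors} $\bar c$ for $c\in[N]$ and the \emph{Bell inputs} $x\in[r]$. It has $n_B=k+N-1$ outcomes, namely $(0,b)$ for $b\in[k]$, said to have \emph{label} $0$, and $t\in\{1,\dots,N-1\}$, said to have label $t$. Its entries are
\begin{align*}
p_P((0,b)|\bar0,y)&=P_B(b|y), & p_P(c|\bar c,y)&=1\quad(1\le c\le N-1),\\
p_P((0,b)|x,y)&=P(0,b|x,y), & p_P(1|x,y)&=P_A(1|x),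
\end{align*}
and all remaining entries are $0$.
\end{definition}

\begin{theorem}\label{thm:embed}
Let $d\ge2$ and let $N$ be $d$ or $d^2$ according to the kind of communication. Then $p_P\in\mathcal S^E$ if and only if $P\in C_q$, and $p_P\in\mathcal S^\infty$ if and only if $P\in C_{qs}$.
\end{theorem}

\begin{example}[one classical bit]\label{ex:bit}
Let the communication be classical with $d=N=2$, and let a strategy realize $p_P$. Fix $y$ and put $T_m=\sum_bB_{(0,b)|y,m}$, the effect that the label is $0$ after message $m$. The two anchors give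
\[
1=\operatorname{tr}[T_0\sigma_{\bar0}^0]+\operatorname{tr}[T_1\sigma_{\bar0}^1],\qquad 1=\operatorname{tr}[(1-T_0)\sigma_{\bar1}^0]+\operatorname{tr}[(1-T_1)\sigma_{\bar1}^1].
\]
Replacing each $\sigma$ by $\rho_B$ can only increase the four terms, and after the replacement they sum to $2\operatorname{tr}\rho_B=2$. So no term increases; in particular $\operatorname{tr}[T_m(\rho_B-\sigma_{\bar0}^m)]=0$ for $m=0,1$.

Suppose that Alice always sends $0$ on the anchor $\bar0$, so $\sigma_{\bar0}^0=\rho_B$ and $\sigma_{\bar0}^1=0$. Then $\operatorname{tr}[T_0\rho_B]=1$ and $\operatorname{tr}[T_1\rho_B]=0$. Since $\sigma_x^1\le\rho_B$, message $1$ never leads to label $0$, whatever the input. Therefore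
\[
P(0,b|x,y)=\operatorname{tr}[(A_{0|x}\otimes B_{(0,b)|y,0})\rho_{AB}],\qquad P_B(b|y)=\operatorname{tr}[(1\otimes B_{(0,b)|y,0})\rho_{AB}],
\]
and the difference is $P(1,b|x,y)=\operatorname{tr}[(A_{1|x}\otimes B_{(0,b)|y,0})\rho_{AB}]$. Adding $1-T_0$, which has probability zero, to one of the operators $B_{(0,b)|y,0}$ makes them a POVM. So $\rho_{AB}$ itself realizes $P$.

In general Alice need not send $0$ on $\bar0$. If the parties share a uniform bit $\lambda$ and Alice sends $c\oplus\lambda$, then $\tau_{\bar0}=\frac12(|00\rangle\langle00|+|11\rangle\langle11|)$, $\tau_{\bar1}=\frac12(|10\rangle\langle10|+|01\rangle\langle01|)$ and $R=\tau_{\bar0}+\tau_{\bar1}$. The event ``label $0$'' is now not a value of the message but the subspace spanned by $|00\rangle,|11\rangle$ in $\mathcal Q\otimes\mathcal H_B$, the support of $\tau_{\bar0}$. The general proof takes this support as Bob's new space. Alice's old measurements no longer fit this space, so new ones have to be built.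
\end{example}

The new measurements come from the following steering lemma.

\begin{lemma}\label{lem:steer}
Let $\tau$ be a state with trivial kernel on a separable Hilbert space $\mathcal K$. There is a unit vector $\Psi\in\mathcal K\otimes\mathcal K$ such that for every operator $\omega$ with $0\le\omega\le\tau$ there is an operator $A$ with $0\le A\le1$ and
\[
\langle\Psi|A\otimes B|\Psi\rangle=\operatorname{tr}[\omega B],\qquad\langle\Psi|(1-A)\otimes B|\Psi\rangle=\operatorname{tr}[(\tau-\omega)B]\qquad\text{for all bounded }B .
\]
\end{lemma}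

\begin{proof}
Let $\{e_i\}$ be an orthonormal basis with $\tau e_i=\lambda_ie_i$ and put $\Psi=\sum_i\sqrt{\lambda_i}\,e_i\otimes e_i$; then $\|\Psi\|^2=\operatorname{tr}\tau=1$. For a bounded operator $C$ with matrix $C_{ij}=\langle e_i|C|e_j\rangle$ let $C^T=JC^\dagger J$, where $J$ is complex conjugation in the basis $\{e_i\}$. Then $(C^T)_{ij}=C_{ji}$, and $0\le C\le1$ implies $0\le C^T\le1$. We have
\begin{equation}\label{eq:transpose}
\langle\Psi|C^T\otimes B|\Psi\rangle=\sum_{i,j}\sqrt{\lambda_j}\,C_{ji}\sqrt{\lambda_i}\,B_{ij}=\operatorname{tr}[\tau^{1/2}C\tau^{1/2}B],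
\end{equation}
and the double series converges absolutely, because the Cauchy--Schwarz inequality bounds it by $(\sum_{i,j}\lambda_i|C_{ji}|^2)^{1/2}(\sum_{i,j}\lambda_j|B_{ij}|^2)^{1/2}\le\|C\|\|B\|$.

It remains to write $\omega=\tau^{1/2}C\tau^{1/2}$ with $0\le C\le1$; note that $\tau^{-1/2}$ may be unbounded. For $v\in\mathcal K$ we have $\|\omega^{1/2}v\|^2=\langle v|\omega|v\rangle\le\langle v|\tau|v\rangle=\|\tau^{1/2}v\|^2$. So $\tau^{1/2}v\mapsto\omega^{1/2}v$ is a well-defined contraction on the range of $\tau^{1/2}$. This range is dense because $\tau$ has trivial kernel, so the map extends to a contraction $W$ on $\mathcal K$ with $\omega^{1/2}=W\tau^{1/2}$. Then $\omega=(\omega^{1/2})^\dagger\omega^{1/2}=\tau^{1/2}C\tau^{1/2}$ with $C=W^\dagger W$. Take $A=C^T$ and apply \eqref{eq:transpose} to $C$ and to $1-C$.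
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
\emph{From Bell strategies to behaviors.} Let $P$ be realized by $(\rho,A_{a|x},B_{b|y})$. With classical communication, Alice sends $c$ on the anchor $\bar c$; on $x$ she measures $A_{\cdot|x}$ and sends $a\in\{0,1\}\subseteq[d]$, which is possible because $d\ge2$. On message $0$ Bob measures $B_{\cdot|y}$ and outputs $(0,b)$; on message $m\ge1$ he outputs $m$. With quantum communication the parties share $\rho$ and $\Phi$. On $\bar c$ Alice discards her share of $\rho$, applies $U_c$ to her half of $\Phi$ and sends it; on $x$ she measures $A_{\cdot|x}$, applies $U_a$ and sends. Thus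
\[
\tau_{\bar c}=\Phi_c\Phi_c^\dagger\otimes\rho_B,\qquad\tau_x=\sum_{a=0}^1\Phi_a\Phi_a^\dagger\otimes\operatorname{tr}_A[(A_{a|x}\otimes1)\rho],
\]
and Bob uses $M_{(0,b)|y}=\Phi_0\Phi_0^\dagger\otimes B_{b|y}$ and $M_{t|y}=\Phi_t\Phi_t^\dagger\otimes1$. In both cases label $c$ occurs with certainty on $\bar c$, the outcome $(0,b)$ has probability $\operatorname{tr}[B_{b|y}\rho_B]=P_B(b|y)$ on $\bar0$ and $P(0,b|x,y)$ on $x$, and the outcome $1$ has probability $P_A(1|x)$ on $x$. This is $p_P$, and finite dimension and separability are preserved.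

\emph{From behaviors to Bell strategies.} Let a strategy realize $p_P$, in the form \eqref{eq:common}, and let $R$ be as in Lemma~\ref{lem:dom}. Put $\tau=\tau_{\bar0}$ and $\Delta=R-\tau\ge0$.

\emph{Step 1: the anchors saturate the capacity.} Fix $y$. Let $T_0=\sum_bM_{(0,b)|y}$ and $T_t=M_{t|y}$ for $t\ge1$, so that $\sum_cT_c=1$ and $\operatorname{tr}[T_c\tau_{\bar c}]=1$ for all $c\in[N]$. Then
\[
\sum_{c\in[N]}\operatorname{tr}[T_c(R-\tau_{\bar c})]=\operatorname{tr}R-N=0,
\]
and every term is nonnegative by Lemma~\ref{lem:dom}. So $\operatorname{tr}[T_0\Delta]=0$; also $\operatorname{tr}[(1-T_0)\tau]=0$. By \eqref{eq:zero},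
\begin{equation}\label{eq:sat}
T_0\tau=\tau,\qquad T_0\Delta=0 .
\end{equation}

\emph{Step 2: compression to the support of $\tau$.} Let $\Pi$ be the projection onto $\mathcal K=(\ker\tau)^\perp$, the closure of the range of $\tau$, and let $\Pi^\perp=1-\Pi$. Unlike $T_0$, the projection $\Pi$ does not depend on $y$. By \eqref{eq:sat}, $T_0$ is the identity on the range of $\tau$, so $T_0\Pi=\Pi$ and, taking adjoints, $\Pi T_0=\Pi$. Hence $\Pi\Delta=\Pi T_0\Delta=0$ and $\Delta\Pi=0$, which gives
\[
\Pi R\Pi=\tau,\qquad\Pi^\perp R\Pi^\perp=\Delta .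
\]
Let $x$ be a Bell input and $M=M_{(0,b)|y}$, so $0\le M\le T_0$. From $\tau_x\le R$ we get $\Pi^\perp\tau_x\Pi^\perp\le\Delta$, hence
\[
\|M^{1/2}\Pi^\perp\tau_x^{1/2}\|_2^2=\operatorname{tr}[M\,\Pi^\perp\tau_x\Pi^\perp]\le\operatorname{tr}[M\Delta]\le\operatorname{tr}[T_0\Delta]=0 .
\]
Thus $M^{1/2}\tau_x^{1/2}=M^{1/2}\Pi\tau_x^{1/2}$, and the squared Hilbert--Schmidt norms of the two sides give $\operatorname{tr}[M\tau_x]=\operatorname{tr}[\Pi M\Pi\,\tau_x]$. Define operators on $\mathcal K$ by
\[
\omega_x=\Pi\tau_x\Pi,\qquad B_{b|y}=\Pi M_{(0,b)|y}\Pi .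
\]
Then $0\le\omega_x\le\Pi R\Pi=\tau$, and $\sum_bB_{b|y}=\Pi T_0\Pi=1_{\mathcal K}$, so $B_{\cdot|y}$ is a POVM on $\mathcal K$. We have shown $\operatorname{tr}[\omega_xB_{b|y}]=P(0,b|x,y)$. The anchor $\bar0$ gives $\operatorname{tr}[\tau B_{b|y}]=\operatorname{tr}[\tau M_{(0,b)|y}]=P_B(b|y)$. Since $a$ is binary and $P$ is non-signaling,
\[
\operatorname{tr}[(\tau-\omega_x)B_{b|y}]=P_B(b|y)-P(0,b|x,y)=P(1,b|x,y).
\]

\emph{Step 3: Alice's measurements.} The state $\tau$ has trivial kernel on $\mathcal K$. Lemma~\ref{lem:steer} gives a unit vector $\Psi\in\mathcal K\otimes\mathcal K$ and, for each $x$, an operator $A_{0|x}$ associated with $\omega_x$; put $A_{1|x}=1-A_{0|x}$. Then $\langle\Psi|A_{a|x}\otimes B_{b|y}|\Psi\rangle=P(a,b|x,y)$. As $\mathcal K\subseteq\mathbb C^d\otimes\mathcal H_B$ is finite-dimensional if $\mathcal H_B$ is, and separable if $\mathcal H_B$ is, both equivalences follow.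
\end{proof}

\begin{remark}\label{rem:anchors}
Step 1 needs the number of anchors to equal $\operatorname{tr}R$. If the same table $p_P$ is considered with a message so large that all $N+r$ inputs can be transmitted, then the proof of Theorem~\ref{thm:compl}(a) realizes it in finite dimension for every $P$, and the table says nothing about $P$. Note also that $\mathcal H_A$ does not enter Step 3: if $P\notin C_q$, then $\mathcal H_B$ is infinite-dimensional in every realization of $p_P$.
\end{remark}

\section{A Bell correlation with no finite-dimensional realization}\label{sec:bell}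

\begin{theorem}\label{thm:bell}
There is $P\in C_{qs}\setminus C_q$ with $r=4$ binary measurements for Alice and $n_Y=4$ measurements with at most $k=3$ outcomes for Bob.
\end{theorem}

\subsection*{The idea}
The set $\{0,1,2,\dots\}$ splits into the pairs $\{2j,2j+1\}$, and after removal of $0$ it splits into the pairs $\{2j+1,2j+2\}$; see Figure~\ref{fig:pairs}. Each pair contains exactly one odd number. For a finite set with $n$ elements, $o$ of them odd, the two statements would read $n=2o$ and $n-1=2o$, which is absurd. For instance, $\{0,\dots,n-1\}$ admits the first pairing only for even $n$ and the second only for odd $n$. We let the integers index the Schmidt vectors of a state $\psi=\sum_kc_k|kk\rangle$ and design a correlation that forces both counting statements, with Schmidt rank in place of cardinality, in every finite-dimensional realization. Each pairing is certified by a test with two binary measurements per party. If both tests asked for equal coefficients within each pair, all $c_k$ would be equal and $\psi$ would not be normalizable. So the test must be adapted to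 a partially entangled pair.

\begin{figure}[h]
\centering
\begin{tikzpicture}
\foreach \x in {0,...,7} \node[circle,draw,inner sep=2pt] (n\x) at (1.25*\x,0) {$\x$};
\node (n8) at (10,0) {$\cdots$};
\foreach \x/\y in {0/1,2/3,4/5,6/7} \draw[thick] (n\x) to[bend left=60] (n\y);
\foreach \x/\y in {1/2,3/4,5/6,7/8} \draw[thick,dashed] (n\x) to[bend right=60] (n\y);
\end{tikzpicture}
\caption{Two pairings of the basis vectors $|k\rangle$ of $\ell^2$. The solid arcs (the swap $X$) pair all of $0,1,2,\dots$; the dashed arcs (the swap $X'$) pair all of $1,2,3,\dots$ and leave $0$ alone. Every arc joins an odd and an even number. No finite initial segment admits both pairings.}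
\label{fig:pairs}
\end{figure}

\subsection*{The test}
A \emph{$\pm1$ observable} is a self-adjoint operator with square $1$; it describes a projective measurement with outcomes $\pm1$. We omit tensor factors $1$, so that operators of Alice commute with operators of Bob, and we write $\langle\cdot\rangle$ for the expectation in the state under discussion.

Fix $q\in(0,1)$. Let $\theta\in(0,\pi/4)$ with $\tan\theta=\sqrt q$, let $s=\sin2\theta$, and let $\mu\in(0,\pi/2)$ with $\tan\mu=s$, so $\cos\mu=(1+s^2)^{-1/2}$. Put
\[
\gamma=2\cos\mu,\qquad\alpha=\gamma\cos2\theta .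
\]
Then $0<\alpha<\gamma$, $2\sin\mu=\gamma s$, and $2\gamma^2-\alpha^2=\gamma^2(1+s^2)=4$, that is,
\begin{equation}\label{eq:ag}
\alpha^2+4=2\gamma^2 .
\end{equation}

\begin{example}[one pair]\label{ex:pair}
Let $\phi_\theta=\cos\theta|00\rangle+\sin\theta|11\rangle\in\mathbb C^2\otimes\mathbb C^2$, let $Z|k\rangle=(-1)^k|k\rangle$ and let $X$ swap $|0\rangle$ and $|1\rangle$. Then $\langle Z\otimes1\rangle=\langle1\otimes Z\rangle=\cos2\theta$, $\langle Z\otimes Z\rangle=1$ and $\langle X\otimes X\rangle=2\sin\theta\cos\theta=s$. Let $A_0=Z$, $A_1=X$ and $B_y=\cos\mu\,Z+(-1)^y\sin\mu\,X$ for $y=0,1$; as $ZX=-XZ$, we have $B_y^2=1$. With $S=B_0+B_1=\gamma Z$ and $D=B_0-B_1=\gamma sX$,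
\begin{equation}\label{eq:test}
\langle\alpha A_0+A_0S+A_1D\rangle=2\gamma,\qquad\langle A_0S\rangle=\gamma,\qquad\langle S\rangle=\alpha,
\end{equation}
the first because $\alpha\cos2\theta+\gamma+\gamma s^2=\gamma(\cos^22\theta+1+\sin^22\theta)$. Let $E=|0\rangle\langle0|$ and $O=|1\rangle\langle1|$ be the spectral projections of $A_0$. Then
\[
DE\phi_\theta=\gamma s\cos\theta\,|01\rangle=2\gamma\cos^2\theta\,\sin\theta\,|01\rangle=(\gamma+\alpha)\,A_1O\phi_\theta ,
\]
since $A_1O\phi_\theta=\sin\theta|01\rangle$ and $\gamma+\alpha=2\gamma\cos^2\theta$. So local operators carry the even part of the state to the odd part. The next lemma shows that the three numbers in \eqref{eq:test} force this relation in any realization.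
\end{example}

\begin{lemma}\label{lem:rigid}
Let $\phi$ be a unit vector in a tensor product of two Hilbert spaces, let $A_0,A_1$ be $\pm1$ observables of Alice and $B_0,B_1$ be $\pm1$ observables of Bob, and put $S=B_0+B_1$, $D=B_0-B_1$, $E=\frac12(1+A_0)$, $O=\frac12(1-A_0)$. If \eqref{eq:test} holds in the state $\phi$, then
\[
S\phi=\gamma A_0\phi,\qquad DE\phi=(\gamma+\alpha)A_1O\phi,\qquad DO\phi=(\gamma-\alpha)A_1E\phi .
\]
\end{lemma}

\begin{proof}
From $B_0^2=B_1^2=1$ we get $S^2+D^2=4$ and $SD=B_1B_0-B_0B_1=-DS$. The hypotheses are equations between numbers; to turn them into equations between vectors we show that $2\gamma$ is the largest possible expectation of $\Gamma=A_0(\alpha+S)+A_1D$, by a sum of squares. Expanding,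
\begin{align*}
\Gamma^2&=(\alpha+S)^2+D^2+A_0A_1(\alpha+S)D+A_1A_0D(\alpha+S)\\
&=\alpha^2+4+2\alpha S+\alpha(A_0A_1+A_1A_0)D+(A_0A_1-A_1A_0)SD .
\end{align*}
Each of the last three terms changes sign if we exchange $A_0$ and $A_1$ and replace $B_y$ by $-B_y$. This substitution turns $\Gamma$ into $\Gamma'=A_1(\alpha-S)-A_0D$. Both operators are self-adjoint, and $\Gamma^2+\Gamma'^2=2\alpha^2+8=4\gamma^2$ by \eqref{eq:ag}. Hence
\[
\|(\Gamma-2\gamma)\phi\|^2+\|\Gamma'\phi\|^2=8\gamma^2-4\gamma\langle\Gamma\rangle=0,
\]
so $\Gamma\phi=2\gamma\phi$ and $\Gamma'\phi=0$.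

The equation $\Gamma'\phi=0$ reads $A_1(\alpha-S)\phi=A_0D\phi$. As $A_0,A_1$ are unitary, the squared norms give $\alpha^2-2\alpha\langle S\rangle+\langle S^2\rangle=\langle D^2\rangle=4-\langle S^2\rangle$. With $\langle S\rangle=\alpha$ this is $2\langle S^2\rangle=\alpha^2+4$, so $\langle S^2\rangle=\gamma^2$. With $\langle A_0S\rangle=\gamma$,
\[
\|(S-\gamma A_0)\phi\|^2=\gamma^2-2\gamma\langle A_0S\rangle+\gamma^2=0 .
\]
This is the first claim, and it gives $A_0S\phi=\gamma\phi$. Now $\Gamma\phi=2\gamma\phi$ becomes $A_1D\phi=(\gamma-\alpha A_0)\phi$, that is, $D\phi=V\phi$ with Alice's operator $V=A_1(\gamma-\alpha A_0)$. To find $DA_0\phi$, move $A_0$ to Bob's side, anticommute, and move it back: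
\[
\gamma DA_0\phi=DS\phi=-SD\phi=-SV\phi=-VS\phi=-\gamma VA_0\phi .
\]
Therefore $D(1\pm A_0)\phi=V(1\mp A_0)\phi$. Since $A_0O=-O$ and $A_0E=E$, we have $VO=(\gamma+\alpha)A_1O$ and $VE=(\gamma-\alpha)A_1E$, which gives the other two claims.
\end{proof}

\subsection*{Counting with Schmidt rank}
Let $\mathcal H_A,\mathcal H_B$ be finite-dimensional with bases $\{e_i\},\{f_j\}$. The \emph{Schmidt rank} $\operatorname{SR}(\phi)$ of $\phi=\sum_{i,j}m_{ij}\,e_i\otimes f_j$ is the rank of the matrix $m=(m_{ij})$, which equals the rank of $\operatorname{tr}_B\phi\phi^\dagger=mm^\dagger$. The vector $(A\otimes B)\phi$ has matrix $AmB^T$. So local operators do not increase $\operatorname{SR}$, invertible local operators preserve it, and $\operatorname{SR}(\phi)=0$ only for $\phi=0$.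

To count, we need $\operatorname{SR}$ to be additive when $\phi$ is split by a projection $F$ of Alice. This fails in general: for $\phi=(|0\rangle+|1\rangle)\otimes|0\rangle$ and $F=|0\rangle\langle0|$, the vectors $\phi$, $F\phi$ and $(1-F)\phi$ all have Schmidt rank $1$. It holds when Bob can reproduce the action of $F$.

\begin{lemma}\label{lem:add}
Let $F$ be a projection on $\mathcal H_A$ and $L=L^\dagger$ an operator on $\mathcal H_B$ with $F\phi=L\phi$. Then $\operatorname{SR}(\phi)=\operatorname{SR}(F\phi)+\operatorname{SR}((1-F)\phi)$.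
\end{lemma}

\begin{proof}
Let $\rho_A=\operatorname{tr}_B\phi\phi^\dagger$. The partial trace is cyclic for operators on $\mathcal H_B$, so
\[
F\rho_A=\operatorname{tr}_B[L\phi\phi^\dagger]=\operatorname{tr}_B[\phi\phi^\dagger L]=\operatorname{tr}_B[\phi(F\phi)^\dagger]=\rho_AF .
\]
Hence $\rho_A=F\rho_AF+(1-F)\rho_A(1-F)$ is block diagonal, and the two blocks are the reduced operators of $F\phi$ and $(1-F)\phi$.
\end{proof}

\begin{corollary}\label{cor:half}
In the situation of Lemma~\ref{lem:rigid}, in finite dimension,
\[
\operatorname{SR}(\phi)=2\operatorname{SR}(E\phi)=2\operatorname{SR}(O\phi).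
\]
\end{corollary}

\begin{proof}
Since $\gamma\pm\alpha\ne0$ and $A_1$ is invertible, $\operatorname{SR}(O\phi)=\operatorname{SR}(DE\phi)\le\operatorname{SR}(E\phi)$ and $\operatorname{SR}(E\phi)=\operatorname{SR}(DO\phi)\le\operatorname{SR}(O\phi)$. The relation $S\phi=\gamma A_0\phi$ gives $E\phi=L\phi$ with $L=\frac12(1+S/\gamma)$, so Lemma~\ref{lem:add} yields $\operatorname{SR}(\phi)=\operatorname{SR}(E\phi)+\operatorname{SR}(O\phi)$.
\end{proof}

\subsection*{The correlation}
Let $\psi=\sum_{k\ge0}c_k|kk\rangle\in\ell^2\otimes\ell^2$ with $c_k=\sqrt{(1-q)q^k}$. This is a unit vector, and $c_{k+1}/c_k=\tan\theta$ for all $k$. On $\ell^2$ let $Z|k\rangle=(-1)^k|k\rangle$, let $X$ swap $|2j\rangle$ and $|2j+1\rangle$, and let $X'$ swap $|2j+1\rangle$ and $|2j+2\rangle$ and fix $|0\rangle$ (all for $j\ge0$). Alice measures the $\pm1$ observables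
\[
A_0=Z,\qquad A_1=X,\qquad A_2=X',\qquad A_3=1-2|0\rangle\langle0|,
\]
where the outcome $a\in\{0,1\}$ corresponds to the eigenvalue $(-1)^a$. Bob's outcomes are $+,-,\perp$. For $y=0,1$ he measures $\cos\mu\,Z+(-1)^y\sin\mu\,X$, and $\perp$ has projection $0$. For $y=2,3$ the outcome $\perp$ has projection $|0\rangle\langle0|$, and on the closed span of the $|k\rangle$, $k\ge1$, he measures $-\cos\mu\,Z+(-1)^y\sin\mu\,X'$. These are $\pm1$ observables because $ZX=-XZ$, and $ZX'=-X'Z$ on that span. Let $P\in C_{qs}$ be the resulting correlation. The inputs $x,y\in\{0,1\}$ test the first pairing, $x\in\{0,2\}$ and $y\in\{2,3\}$ test the second, and $x=3$ lets Alice reproduce the removal of $|0\rangle$.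

Consider any realization of $P$ by a unit vector and projective measurements, with $\pm1$ observables $A_x$ and projections $\Pi_{+|y},\Pi_{-|y},K_y$ for the outcomes $+,-,\perp$. Put $\hat B_y=\Pi_{+|y}-\Pi_{-|y}$ and
\[
S=\hat B_0+\hat B_1,\quad D=\hat B_0-\hat B_1,\quad S'=\hat B_2+\hat B_3,\quad D'=\hat B_2-\hat B_3 .
\]
Expectations such as $\langle A_x\hat B_y\rangle=\sum_a(-1)^a\big(P(a,+|x,y)-P(a,-|x,y)\big)$, $\langle A_x\rangle$, $\langle\hat B_y\rangle$ and $\langle A_x(1-K_y)\rangle$ are linear combinations of entries of $P$. So each statement in the next lemma holds in all such realizations once it holds in one.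

\begin{lemma}\label{lem:props}
The correlation $P$ has the following properties.
\begin{itemize}
\item[(P1)] $P_B(\perp|y)=0$ for $y=0,1$, and $\langle\alpha A_0+A_0S+A_1D\rangle=2\gamma$, $\langle A_0S\rangle=\gamma$, $\langle S\rangle=\alpha$.
\item[(P2)] $\langle-\alpha A_0(1-K_2)-A_0S'+A_2D'\rangle=2\gamma q$, $\langle-A_0S'\rangle=\gamma q$, $\langle S'\rangle=\alpha q$.
\item[(P3)] For $y=2,3$: $P(0,\perp|3,y)=0$, $P(1,\pm|3,y)=0$ and $P_B(\perp|y)=1-q$.
\item[(P4)] $P(1,\perp|0,2)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
We compute in the defining realization. Let $G=|0\rangle\langle0|$ be the projection for outcome $a=1$ of $A_3$. For $y=2,3$ we have $G\psi=K_y\psi=c_0|00\rangle$, so $(1-G)K_y\psi=0$, $G(1-K_y)\psi=0$ and $\|K_y\psi\|^2=1-q$, which is (P3). Since $Z|0\rangle=|0\rangle$, we have $\frac12(1-A_0)K_2\psi=0$, which is (P4).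

For (P1) let $V_j$ be the span of $|2j\rangle,|2j+1\rangle$. The component of $\psi$ in $V_j\otimes V_j$ is a multiple of $\phi_\theta$, because $c_{2j+1}/c_{2j}=\tan\theta$. The operators $Z,X$ preserve each $V_j$ and act on it as in Example~\ref{ex:pair}, and the spaces $V_j\otimes V_j$ are mutually orthogonal. So each expectation is the value in \eqref{eq:test} times the sum of the squared norms of the components, which is $1$.

For (P2), Bob's factor $Y$ in each term is $1-K_2$, $S'$ or $D'$ and satisfies $Y=(1-K_2)Y(1-K_2)$. So the expectations may be computed in $(1-K_2)\psi=\sum_{k\ge1}c_k|kk\rangle$, whose squared norm is $q$. Let $V'_j$ be the span of $|2j+1\rangle,|2j+2\rangle$, and identify these vectors with $|0\rangle,|1\rangle\in\mathbb C^2$ in this order. The components in $V'_j\otimes V'_j$ are again multiples of $\phi_\theta$, because $c_{2j+2}/c_{2j+1}=\tan\theta$, and $-Z$, $X'$ act on $V_j'$ as $Z$, $X$ of Example~\ref{ex:pair}. Hence $-A_0,A_2,\hat B_2,\hat B_3$ act as $A_0,A_1,B_0,B_1$ there, and each expectation is $q$ times the value in \eqref{eq:test}.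
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:bell}]
Suppose that $P$ has a finite-dimensional realization.

\emph{Reduction to a vector and projections.} If the state is $\rho=\sum_i\lambda_iv_iv_i^\dagger$, replace it by the unit vector $\sum_i\sqrt{\lambda_i}\,v_i\otimes|i\rangle$, give the new finite-dimensional factor to Alice, and let her POVMs act trivially on it. Next apply Naimark dilation to each party. For a POVM $\{F_a\}_{a\in[n]}$ on $\mathcal H$, the map $v\otimes|0\rangle\mapsto\sum_a\sqrt{F_a}\,v\otimes|a\rangle$ is an isometry from $\mathcal H\otimes|0\rangle$ into $\mathcal H\otimes\mathbb C^n$, so in finite dimension it extends to a unitary $U$. The projections $\Pi_a=U^\dagger(1\otimes|a\rangle\langle a|)U$ sum to $1$ and satisfy $(1\otimes\langle0|)\Pi_a(1\otimes|0\rangle)=F_a$. One ancilla in the state $|0\rangle$ serves all inputs of a party, with $U$ depending on the input; take $n=2$ for Alice and $n=3$ for Bob. We obtain a unit vector $\psi$ in a finite-dimensional tensor product and projective measurements that realize $P$, so Lemma~\ref{lem:props} applies.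

The operators $\hat B_y$ need not square to $1$, so we use the $\pm1$ observables $\tilde B_y=1-2\Pi_{-|y}=\hat B_y+K_y$. Let $O=\frac12(1-A_0)$ and $G=\frac12(1-A_3)$.

\emph{First test.} For $y=0,1$, (P1) gives $\|K_y\psi\|^2=0$, so $\tilde B_y\psi=\hat B_y\psi$. Thus \eqref{eq:test} holds for $\psi$ with $A_0,A_1,\tilde B_0,\tilde B_1$, and Corollary~\ref{cor:half} gives
\begin{equation}\label{eq:first}
\operatorname{SR}(\psi)=2\operatorname{SR}(O\psi).
\end{equation}

\emph{Conditioning.} The second test concerns the part of $\psi$ on which Bob does not obtain $\perp$. This part could depend on whether $y=2$ or $y=3$, whereas Lemma~\ref{lem:rigid} needs one vector for both; Alice's input $x=3$ settles this. For $y=2,3$, (P3) says $\|(1-G)K_y\psi\|^2=0$ and $\|G(1-K_y)\psi\|^2=0$, so $G\psi=GK_y\psi=K_y\psi$. Put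
\[
\psi'=(1-G)\psi=(1-K_2)\psi=(1-K_3)\psi,\qquad\|\psi'\|^2=q>0 .
\]
For any operator $A$ of Alice and $y=2,3$, the identity $(1-K_y)\tilde B_y(1-K_y)=\hat B_y$ gives
\[
\langle\psi'|A\tilde B_y|\psi'\rangle=\langle\psi|A\hat B_y|\psi\rangle,\qquad\langle\psi'|A|\psi'\rangle=\langle\psi|A(1-K_2)|\psi\rangle .
\]

\emph{Second test.} By these identities and (P2), equations \eqref{eq:test} hold for the unit vector $\psi'/\sqrt q$ with $-A_0,A_2,\tilde B_2,\tilde B_3$. The projections $\frac12(1\pm(-A_0))$ are $O$ and $1-O$, so Corollary~\ref{cor:half} gives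
\begin{equation}\label{eq:second}
\operatorname{SR}(\psi')=2\operatorname{SR}(O\psi').
\end{equation}

\emph{Contradiction.} Property (P4) links the two tests: it says $\|OK_2\psi\|^2=0$, so $O\psi'=O(1-K_2)\psi=O\psi$. By \eqref{eq:first} and \eqref{eq:second}, $\operatorname{SR}(\psi)=\operatorname{SR}(\psi')$. Lemma~\ref{lem:add} with $F=G$ and $L=K_2$ gives $\operatorname{SR}(\psi)=\operatorname{SR}(G\psi)+\operatorname{SR}(\psi')$. The ranks are finite, so $\operatorname{SR}(G\psi)=0$ and $G\psi=0$. But $\|G\psi\|^2=\|K_2\psi\|^2=1-q>0$ by (P3).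
\end{proof}

The cancellation in the last step is where finite dimension is decisive. In the defining realization $G\psi=c_0|00\rangle$ has one Schmidt term, while $\psi$, $\psi'$ and $O\psi$ have infinitely many. The condition $q<1$ makes $\psi$ normalizable and $G\psi$ nonzero; the condition $q>0$ gives $\gamma-\alpha\neq0$ in Corollary~\ref{cor:half} and $\psi'\ne0$.

\section{Proof of the main theorem, rate of approximation and smaller scenarios}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $P$ be as in Theorem~\ref{thm:bell}, so $r=4$, $n_Y=4$, $k=3$. By Theorem~\ref{thm:embed}, $p_P\in\mathcal S^\infty\setminus\mathcal S^E$ in the scenario $(N+4,4,N+2,d)$. For larger parameters let $p'$ be obtained from $p_P$ by letting each new input of Alice or Bob be a copy of a fixed old one and by giving each new outcome probability $0$. A strategy for $p_P$ yields one for $p'$ with the same state: repeat the operations for the copied inputs and use the POVM element $0$ for the new outcomes. So $p'\in\mathcal S^\infty$. Conversely, a strategy for $p'$ yields one for $p_P$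 with the same state: ignore the new inputs and add the POVM elements of the new outcomes to that of a fixed old outcome, which changes no probability. So $p'\notin\mathcal S^E$.
\end{proof}

\begin{remark}[rate of approximation]\label{rem:rate}
Let $\psi_n=(1-q^n)^{-1/2}\sum_{k<n}c_k|kk\rangle$. Then $|\langle\psi|\psi_n\rangle|^2=1-q^n$, and for unit vectors $\|\psi\psi^\dagger-\psi_n\psi_n^\dagger\|_1=2\sqrt{1-|\langle\psi|\psi_n\rangle|^2}=2q^{n/2}$. Use $\psi_n$ in the strategy for $p_P$ from the proof of Theorem~\ref{thm:embed} and compress as in the proof of Theorem~\ref{thm:compl}(b). By \eqref{eq:tv}, local dimension $n$ (or $nd$ for quantum communication) reproduces $p_P$ up to statistical distance $\frac12\sum_\beta|p-p'|\le q^{n/2}$ for each pair of inputs, although no finite dimension reproduces it exactly.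
\end{remark}

\begin{remark}[fewer outcomes]\label{rem:beigi}
Beigi \cite{Beigi} proves $C_q\ne C_{qs}$ for four binary measurements per party. Inserting that correlation in Theorem~\ref{thm:embed}, with $r=4$, $n_Y=4$, $k=2$, improves the condition $n_B\ge N+2$ in Theorem~\ref{thm:main} to $n_B\ge N+1$. Examples are the scenarios $(6,4,3,2)$ for classical and $(8,4,5,2)$ for quantum communication. Theorems~\ref{thm:main} and~\ref{thm:compl} do not depend on this result.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Beigi}
S.~Beigi, \emph{Separation of quantum, spatial quantum, and approximate quantum correlations}, Quantum \textbf{5}, 389 (2021).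

\bibitem{source}
\emph{Exploring the role of entanglement in sets of}, \texttt{https://github.com/ch-vieira/ch-vieira.github.io}.

\end{thebibliography}
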